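\title{The intersection of all invariant ccc $\sigma$-ideals on $2^{\mathbb N}$ has no Borel base}

\begin{abstract}
We construct, in ZFC, a coanalytic subset of the Cantor group $2^{\mathbb N}$ that belongs to every translation invariant ccc $\sigma$-ideal but is not covered by any Borel set with this property. The set is the graph of a partial function which copies every Borel function on a piece of its domain reserved for that function. The pieces are pairwise disjoint, and each of them is large with respect to its own Fubini product of the null and the meager ideal. It follows that the $\sigma$-ideal generated by the Borel sets belonging to every invariant ccc $\sigma$-ideal has additivity $\omega_1$.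
\end{abstract}

\section{The question}\label{sec:intro}

Let $X$ be an uncountable Polish space, that is, an uncountable separable completely metrizable space. By a \emph{$\sigma$-ideal} on $X$ we mean a family $\mathcal I\subseteq\mathcal P(X)$ which is closed under subsets and countable unions, contains all singletons, and has a \emph{Borel base}: every set in $\mathcal I$ is contained in a Borel set in $\mathcal I$. A $\sigma$-ideal is a notion of smallness, and the Borel base says that smallness is always certified by a Borel set. The $\sigma$-ideal $\mathcal I$ is \emph{ccc} if there is no uncountable family of pairwise disjoint Borel sets outside $\mathcal I$. The Cantor space $2^{\mathbb N}$ is a compact group under coordinatewise addition modulo $2$, and a $\sigma$-ideal $\mathcal I$ on it is \emph{invariant} if $t+A\in\mathcal I$ whenever $t\in2^{\mathbb N}$ and $A\in\mathcal I$. The ideal $\mathcal M$ of meager sets, the ideal $\mathcal N$ of null sets for the fair-coin measure, and $\mathcal M\cap\mathcal N$ are invariant ccc $\sigma$-ideals.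

There are two ways to say that a set is small for all these notions at once. Let $\mathcal K$ be the intersection of all invariant ccc $\sigma$-ideals on $2^{\mathbb N}$, and let $\mathcal I_{ccc}$ be the $\sigma$-ideal generated by the Borel sets in $\mathcal K$. A countable union of Borel sets in $\mathcal K$ is a Borel set in $\mathcal K$, so $\mathcal I_{ccc}$ consists of the subsets of Borel members of $\mathcal K$. Thus $\mathcal I_{ccc}\subseteq\mathcal K$, and the two families contain the same Borel sets. The following question comes from \cite{slides}.

\begin{quote}
\emph{Is $\mathcal I_{ccc}=\mathcal K$? That is, if for every invariant ccc $\sigma$-ideal $\mathcal I$ a set $A\subseteq2^{\mathbb N}$ is covered by a Borel member of $\mathcal I$, must $A$ be covered by one Borel set that belongs to all such $\mathcal I$?}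
\end{quote}

The question asks whether two quantifiers can be exchanged. For countably many ideals they can.

\begin{proposition}\label{prop:countable}
Let $\mathbb F$ be a nonempty countable family of invariant ccc $\sigma$-ideals on $2^{\mathbb N}$, for instance $\mathbb F=\{\mathcal M,\mathcal N\}$. Then $\bigcap\mathbb F$ equals the $\sigma$-ideal generated by the Borel sets in $\bigcap\mathbb F$.
\end{proposition}

\begin{proof}
Let $\mathbb F=\{\mathcal J_n:n\in\mathbb N\}$ and $A\in\bigcap\mathbb F$. Choose Borel sets $B_n\in\mathcal J_n$ with $A\subseteq B_n$. Then $\bigcap_nB_n$ is Borel, contains $A$, and belongs to each $\mathcal J_k$ as a subset of $B_k$.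
\end{proof}

They can also be exchanged if ccc is dropped, since the countable sets form the smallest invariant $\sigma$-ideal. For the family of all invariant ccc $\sigma$-ideals the argument above breaks down, because an uncountable intersection of Borel sets need not be Borel, and this suggests a negative answer. But a counterexample has to belong to every ideal of a class for which we have no list. It needs a uniform reason to be small, and this reason must not produce a small Borel cover.

To state the result we need one more family of ideals. For a countably infinite set $I$, the space $2^I$ is a copy of the Cantor group; let $\mu_I$ be its fair-coin (Haar) measure. For a subset $B$ of a product $X_1\times X_2$ and $u\in X_1$, the \emph{section} of $B$ over $u$ is $B_u=\{w\in X_2:(u,w)\in B\}$. If $a\subseteq I$ is infinite and co-infinite, we identify $2^I$ with $2^a\times2^{I\setminus a}$ and let $\mathcal N(2^a)\otimes\mathcal M(2^{I\setminus a})$ be the family of all subsets of Borel sets $B\subseteq2^I$ such that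
\begin{equation}\label{eq:fubini}
\mu_a\bigl(\{u\in2^a: B_u\text{ is nonmeager in }2^{I\setminus a}\}\bigr)=0 .
\end{equation}
The set measured here is Borel by fact (C2) below. Lemma~\ref{lem:fubini} shows that this \emph{Fubini product} is an invariant ccc $\sigma$-ideal.

\begin{theorem}\label{thm:main}
There is a coanalytic set $A\subseteq2^{\mathbb N}$ such that
\begin{enumerate}
\item[(1)] $A\in\mathcal I$ for every invariant ccc $\sigma$-ideal $\mathcal I$ on $2^{\mathbb N}$; moreover, there is a closed perfect subgroup $H\le2^{\mathbb N}$ such that the translates $t+A$, $t\in H$, are pairwise disjoint;
\item[(2)] no Borel set $B\supseteq A$ belongs to every invariant ccc $\sigma$-ideal; in fact, each Borel set $B\supseteq A$ lies outside some ideal $\mathcal N(2^a)\otimes\mathcal M(2^{\mathbb N\setminus a})$ with $a\subseteq\mathbb N$ infinite and co-infinite.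
\end{enumerate}
\end{theorem}

So $A\in\mathcal K\setminus\mathcal I_{ccc}$: the answer is negative, and $\mathcal K$ has no Borel base. By Proposition~\ref{prop:countable}, $\mathcal K$ is not the intersection of countably many invariant ccc $\sigma$-ideals. The proof is in ZFC. A witness cannot be Borel, since $\mathcal K$ and $\mathcal I_{ccc}$ have the same Borel members; we make no claim about analytic witnesses.

\subsection*{Background}
A subset of a Polish space $X$ is \emph{analytic} if it is the projection of a Borel subset of $X\times X'$ for some Polish space $X'$, and \emph{coanalytic} if its complement is analytic. Borel sets are both, and both classes are closed under preimages by Borel functions. A function between Polish spaces is Borel if and only if its graph is Borel \cite[14.12]{Kechris}. A set is \emph{meager} if it is a countable union of nowhere dense sets, and $E$ is \emph{comeager in} an open set $O$ if $O\setminus E$ is meager. We use three facts about category in Polish spaces.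
\begin{enumerate}
\item[(C1)] Nonempty open sets are nonmeager (the Baire category theorem). A nonmeager Borel set is comeager in some nonempty basic open set (the Baire property).
\item[(C2)] If $B\subseteq X_1\times X_2$ is Borel and $O\subseteq X_2$ is open, then $\{u:B_u\text{ is nonmeager}\}$ and $\{u:B_u\text{ is comeager in }O\}$ are Borel \cite[16.1]{Kechris}.
\item[(C3)] If $B\subseteq X_1\times X_2$ is Borel and meager, then $B_u$ is meager for comeager many $u\in X_1$ (the Kuratowski--Ulam theorem).
\end{enumerate}

\section{Sets with many disjoint translates}\label{sec:translates}

The uniform reason for smallness is the following.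

\begin{lemma}\label{lem:borel}
Let $E\subseteq2^{\mathbb N}$ be Borel and let $H\subseteq2^{\mathbb N}$ be an uncountable set such that the translates $t+E$, $t\in H$, are pairwise disjoint. Then $E\in\mathcal K$, and hence $E\in\mathcal I_{ccc}$.
\end{lemma}

\begin{proof}
Let $\mathcal I$ be an invariant ccc $\sigma$-ideal and suppose $E\notin\mathcal I$. Since $E=t+(t+E)$, invariance gives $t+E\notin\mathcal I$ for all $t$. The sets $t+E$, $t\in H$, are nonempty and pairwise disjoint, so they are uncountably many disjoint Borel sets outside $\mathcal I$, contrary to ccc.
\end{proof}

Graphs of functions are the natural examples, once the group is written as a product. Let $T$ be the set of finite binary sequences; its tree structure will matter only in Section~\ref{sec:ideals}. Put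
\[
Y=2^T,\qquad Z=2^{\mathbb N},\qquad G=Y\times Z=2^{T\sqcup\mathbb N},\qquad H=\{0\}\times Z .
\]
A bijection $\pi:T\sqcup\mathbb N\to\mathbb N$ induces an isomorphism of topological groups $G\cong2^{\mathbb N}$. It preserves all notions of Section~\ref{sec:intro}, and it carries the Fubini product built on $b\subseteq T\sqcup\mathbb N$ to the one built on $\pi(b)$. From now on we work in $G$ and write $\mathcal K$, $\mathcal I_{ccc}$, $\mathcal M$, $\mathcal N$ for the corresponding families on $G$. The set $H$ is a closed subgroup homeomorphic to $2^{\mathbb N}$, hence perfect.

Call $A\subseteq G$ a \emph{partial graph} if $|A_y|\le1$ for all $y\in Y$. The translates of a partial graph by elements of $H$ are pairwise disjoint: if $(y_1,z_1)+(0,t_1)=(y_2,z_2)+(0,t_2)$ with $(y_i,z_i)\in A$, then $y_1=y_2$, so $z_1=z_2$, so $t_1=t_2$. In particular the graph of every Borel function $Y\to Z$ is in $\mathcal I_{ccc}$. Invariance is essential for this: the null ideal of the measure $\mu_T\times\delta_0$, where $\delta_0$ is the point mass at $0\in Z$, is a ccc $\sigma$-ideal that does not contain the graph $Y\times\{0\}$.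

Lemma~\ref{lem:borel} only produces members of $\mathcal I_{ccc}$, so we need a version for sets that are not Borel. Some regularity has to remain.

\begin{example}\label{ex:wild}
There is a partial graph outside $\mathcal N$. List the closed sets of positive Haar measure in $G$ as $F_\alpha$, $\alpha<2^{\aleph_0}$. The projection of $F_\alpha$ to $Y$ is compact and has positive measure, so it is an uncountable closed set and has $2^{\aleph_0}$ points. By recursion choose $(y_\alpha,z_\alpha)\in F_\alpha$ with $y_\alpha\ne y_\beta$ for all $\beta<\alpha$. The chosen points form a partial graph that meets every $F_\alpha$. It is not covered by a Borel null set, because the complement of such a set contains some $F_\alpha$.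
\end{example}

Coanalytic sets are regular enough: modulo any ccc $\sigma$-ideal they are Borel, just as they are measurable for every Borel probability measure. We recall the tool behind this. The \emph{Souslin operation} assigns to a family $(E_s)$ of sets indexed by finite sequences of natural numbers the set $\bigcup_{\xi\in\mathbb N^{\mathbb N}}\bigcap_nE_{\xi|n}$, where $\xi|n$ is the initial segment of $\xi$ of length $n$. Every analytic set arises in this way from closed sets $E_s$. Let $\mathcal S$ be a $\sigma$-algebra on a set $X$. An \emph{$\mathcal S$-cover} of $D\subseteq X$ is a set $\hat D\in\mathcal S$ with $D\subseteq\hat D$ such that, whenever $D\subseteq E\in\mathcal S$, all subsets of $\hat D\setminus E$ are in $\mathcal S$; it plays the role of a measurable hull. The Szpilrajn-Marczewski theorem \cite[29.13]{Kechris} states: \emph{if every subset of $X$ has an $\mathcal S$-cover, then $\mathcal S$ is closed under the Souslin operation.}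

\begin{lemma}\label{lem:algebra}
Let $\mathcal I$ be a ccc $\sigma$-ideal on an uncountable Polish space $X$, and let $\mathcal S$ be the family of all $E\subseteq X$ such that $E\triangle C\in\mathcal I$ for some Borel set $C$.
\begin{enumerate}
\item[(a)] Every $E\in\mathcal S$ contains a Borel set $E_0$ with $E\setminus E_0\in\mathcal I$.
\item[(b)] $\mathcal S$ is a $\sigma$-algebra containing all analytic and all coanalytic sets.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By the Borel base there is a Borel set $N\in\mathcal I$ with $E\triangle C\subseteq N$. Outside $N$ the sets $E$ and $C$ coincide, so $E_0=C\setminus N$ satisfies $E_0\subseteq E$ and $E\setminus E_0\subseteq N$.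

(b) The family $\mathcal S$ is a $\sigma$-algebra because $(X\setminus E)\triangle(X\setminus C)=E\triangle C$ and $(\bigcup_nE_n)\triangle(\bigcup_nC_n)\subseteq\bigcup_n(E_n\triangle C_n)$. It contains all Borel sets and all members of $\mathcal I$. We show that every $D\subseteq X$ has an $\mathcal S$-cover. By Zorn's lemma take a maximal family $\mathcal F$ of pairwise disjoint Borel sets that are outside $\mathcal I$ and disjoint from $D$. By ccc, $\mathcal F$ is countable, so $\hat D=X\setminus\bigcup\mathcal F$ is a Borel superset of $D$. Let $D\subseteq E\in\mathcal S$ and suppose $\hat D\setminus E\notin\mathcal I$. By (a), $\hat D\setminus E$ contains a Borel set $E_0\notin\mathcal I$. This set is nonempty and disjoint from $D$ and from all members of $\mathcal F$, so it could be added to $\mathcal F$, contrary to maximality. Hence $\hat D\setminus E\in\mathcal I$, and all its subsets are in $\mathcal I\subseteq\mathcal S$. So $\mathcal S$ is closed under the Souslin operation and contains the closed sets. It therefore contains the analytic sets and their complements.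
\end{proof}

\begin{proposition}\label{prop:small}
Every coanalytic partial graph $A\subseteq G$ belongs to $\mathcal K$.
\end{proposition}

\begin{proof}
Let $\mathcal I$ be an invariant ccc $\sigma$-ideal on $G$. By Lemma~\ref{lem:algebra} there is a Borel set $A_0\subseteq A$ with $A\setminus A_0\in\mathcal I$. The set $A_0$ is a Borel partial graph, so $A_0\in\mathcal I$ by Lemma~\ref{lem:borel}, and $A\in\mathcal I$.
\end{proof}

Note that the Borel cover of $A$ in $\mathcal I$ obtained here, namely $A_0$ together with a Borel cover of $A\setminus A_0$, depends on $\mathcal I$. This leaves room for part (2) of the theorem.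

\section{Evading a Borel set}\label{sec:evade}

We want a coanalytic partial graph that no Borel member of $\mathcal K$ covers. A Borel set $B\in\mathcal K$ is meager, so by (C3) many of its sections $B_y\subseteq Z$ are meager, and over such $y$ there is plenty of room outside $B$. A point outside $B$ can be chosen in a Borel way. The tool is the uniformization theorem for Borel sets with nonmeager sections \cite[18.6]{Kechris}, in the following form: \emph{if $L\subseteq Y\times Z$ is Borel and $L_y$ is nonmeager for every $y$, then there is a Borel function $h:Y\to Z$ with $h(y)\in L_y$ for every $y$.}

Say that a function $h:Y\to Z$ \emph{evades} a set $B\subseteq G$ if $h(y)\notin B_y$ for every $y$ such that $B_y$ is meager.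

\begin{lemma}\label{lem:evade}
Every Borel set $B\subseteq G$ is evaded by a Borel function.
\end{lemma}

\begin{proof}
The set $N=\{y\in Y:B_y\text{ is nonmeager}\}$ is Borel by (C2), so $L=(G\setminus B)\cup(N\times Z)$ is Borel. For $y\in N$ we have $L_y=Z$; for $y\notin N$ the section $L_y=Z\setminus B_y$ is comeager. All sections are nonmeager by (C1), and a Borel function $h$ with $h(y)\in L_y$ for all $y$ evades $B$.
\end{proof}

If $h$ evades $B$, and $A$ contains a point $(y,h(y))$ with $B_y$ meager, then $A\not\subseteq B$. This suggests a plan. Index the Borel functions $Y\to Z$ as $h_x$, $x\in2^{\mathbb N}$; split $Y$ into the fibers of a Borel map $c:Y\to2^{\mathbb N}$; and let $A$ copy $h_x$ on the fiber $c^{-1}(x)$. The plan works if each Borel set $B\in\mathcal K$ has a meager section over some point of each fiber.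

If we used only that $B$ is meager, this could not be arranged. For a meager Borel set $N\subseteq Y$, the set $N\times Z$ is meager and has no meager section over a point of $N$; so every fiber would have to be nonmeager, and there are no uncountably many disjoint nonmeager Borel sets. But $B$ belongs to \emph{all} invariant ccc $\sigma$-ideals, so each fiber may be large for a different ideal.

\begin{proposition}\label{prop:fibers}
There are a Borel function $c:Y\to2^{\mathbb N}$ and invariant ccc $\sigma$-ideals $\mathcal I_x$ on $G$, $x\in2^{\mathbb N}$, each of the form $\mathcal N(2^b)\otimes\mathcal M(2^{(T\sqcup\mathbb N)\setminus b})$ with $b\subseteq T$ infinite, such that for every $x$ and every Borel set $B\in\mathcal I_x$ there is $y\in Y$ with $c(y)=x$ and $B_y$ meager.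
\end{proposition}

The proof is in Section~\ref{sec:ideals}. We first see what the proposition gives when the functions to be copied are the simplest ones.

\begin{example}[Copying the constant functions]\label{ex:constants}
Since $Z=2^{\mathbb N}$, we may let $h_x$ be the constant function with value $x$. The set that copies $h_x$ on $c^{-1}(x)$ is the graph of $c$. Consider sets
\[
B=(N\times Z)\cup(Y\times M),\qquad N\subseteq Y\text{ Borel},\quad M\subseteq Z\text{ Borel and meager}.
\]
We claim that no such set in $\bigcap_x\mathcal I_x$ covers the graph of $c$. Pick $x\in Z\setminus M$. If $B_y$ is meager, then $y\notin N$ and $B_y=M$, so $h_x$ evades $B$. If $B\in\mathcal I_x$, there is $y$ with $c(y)=x$ and $B_y$ meager, and then $(y,c(y))=(y,x)\notin B$. Note the order of choices: the cover $B$ determines the evading function, the function determines the index $x$, and only then is the ideal $\mathcal I_x$ consulted.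
\end{example}

The graph of $c$ is nevertheless covered by a Borel member of $\mathcal K$, namely by itself; it is evaded by $c+t$ for $t\ne0$, which is not on the list. The same happens for every list such that $(x,y)\mapsto h_x(y)$ is Borel. For $t\neq0$ the function $g(y)=h_{c(y)}(y)+t$ is then Borel, and it differs from each $h_x$ at every point of $c^{-1}(x)$, a set which is nonempty by Proposition~\ref{prop:fibers} applied to $B=\emptyset$. So a list of all Borel functions cannot be Borel. An arbitrary list, on the other hand, gives a partial graph with no regularity, and Example~\ref{ex:wild} shows that disjointness of translates alone does not imply smallness. A coanalytic list avoids both obstacles.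

\section{Copying all Borel functions}\label{sec:glue}

We use two theorems on coanalytic sets. First, there is a \emph{universal} set: a coanalytic set $\mathcal U\subseteq2^{\mathbb N}\times G$ such that every coanalytic subset of $G$ equals $\mathcal U_x$ for some $x\in2^{\mathbb N}$ \cite[26.1]{Kechris}. The graph of a Borel function $h:Y\to Z$ is Borel, hence coanalytic, so it is one of the sets $\mathcal U_x$. With $c$ as in Proposition~\ref{prop:fibers}, put
\[
P=\{(y,z)\in G:(c(y),y,z)\in\mathcal U\}.
\]
This is the preimage of $\mathcal U$ under a Borel map, so it is coanalytic, and over the fiber $c^{-1}(x)$ it coincides with $\mathcal U_x$.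

The list $(\mathcal U_x)$ also contains sets that are not graphs, and this makes $P$ too large. If $\mathcal U_x=G$, then $P$ contains the Borel set $c^{-1}(x)\times Z$, which has no meager section over $c^{-1}(x)$ and so is outside $\mathcal I_x$. We must thin $P$ to a partial graph without losing the sections that are already singletons. Kond\^o's uniformization theorem \cite[36.14]{Kechris} does this: \emph{every coanalytic set $P\subseteq Y\times Z$ contains a coanalytic set $A$ such that $|A_y|=1$ whenever $P_y\ne\emptyset$.} Fix such an $A$. Since $A\subseteq P$, the remaining sections of $A$ are empty, so $A$ is a partial graph, and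
\begin{equation}\label{eq:copy}
\text{if $\mathcal U_x$ is the graph of $h$ and $c(y)=x$, then $(y,h(y))\in A$,}
\end{equation}
because in this case $P_y=(\mathcal U_x)_y=\{h(y)\}$ and $A_y$ is a nonempty subset of $P_y$.

\begin{proposition}\label{prop:A}
Every Borel set $B\supseteq A$ lies outside $\mathcal I_x$ for some $x\in2^{\mathbb N}$.
\end{proposition}

\begin{proof}
Let $h$ be a Borel function evading $B$ (Lemma~\ref{lem:evade}), and let $x$ be such that $\mathcal U_x$ is the graph of $h$. Suppose $B\in\mathcal I_x$. By Proposition~\ref{prop:fibers} there is $y$ with $c(y)=x$ and $B_y$ meager. Then $h(y)\notin B_y$ because $h$ evades $B$, while $(y,h(y))\in A\subseteq B$ by \eqref{eq:copy}. This is a contradiction.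
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:fibers}]
The set $A$ is a coanalytic partial graph, so its translates by elements of $H$ are pairwise disjoint, and $A\in\mathcal K$ by Proposition~\ref{prop:small}. This is (1). Proposition~\ref{prop:A} gives (2): $\mathcal I_x$ is an invariant ccc $\sigma$-ideal, and under $G\cong2^{\mathbb N}$ it becomes $\mathcal N(2^a)\otimes\mathcal M(2^{\mathbb N\setminus a})$ with $a=\pi(b)$ for an infinite set $b\subseteq T$. This $a$ is infinite, and it is co-infinite because it is disjoint from $\pi(\mathbb N)$.
\end{proof}

\begin{remark}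
Kond\^o's theorem is what makes the witness coanalytic; the negative answer alone does not need it. Replace $\mathcal U$ by its complement, which is universal for analytic sets, define $P$ as before, and let $A'$ consist of the points $(y,z)$ with $P_y=\{z\}$. Then $A'=P\setminus\{(y,z):\exists z'\ne z\ (y,z')\in P\}$ is a difference of two analytic sets, so it lies in the $\sigma$-algebra $\mathcal S$ of Lemma~\ref{lem:algebra}. It is a partial graph satisfying \eqref{eq:copy}, and the proofs of Propositions~\ref{prop:small} and~\ref{prop:A} use nothing else.
\end{remark}

\section{Continuum many ideals with disjoint large sets}\label{sec:ideals}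

It remains to prove Proposition~\ref{prop:fibers}. We begin with the ideals.

\begin{lemma}\label{lem:fubini}
Let $I$ be countably infinite and let $a\subseteq I$ be infinite and co-infinite. Then $\mathcal J=\mathcal N(2^a)\otimes\mathcal M(2^{I\setminus a})$ is an invariant ccc $\sigma$-ideal on $2^I$, and a Borel set belongs to $\mathcal J$ if and only if it satisfies \eqref{eq:fubini}.
\end{lemma}

\begin{proof}
Write $U=2^a$, $W=2^{I\setminus a}$, $\mu=\mu_a$, and $N(B)=\{u\in U:B_u\text{ is nonmeager}\}$ for Borel $B$. Since $N(B)\subseteq N(B')$ for $B\subseteq B'$, the last assertion holds; closure under subsets and the Borel base are part of the definition. Since $N(\bigcup_nB_n)=\bigcup_nN(B_n)$, the family $\mathcal J$ is closed under countable unions. Singletons belong to $\mathcal J$: as $I\setminus a$ is infinite, $W$ has no isolated points, so $N(B)=\emptyset$ when $B$ is a singleton.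

\emph{Invariance.} For $t=(t_1,t_2)\in U\times W$ we have $(t+B)_u=t_2+B_{u+t_1}$. Translation by $t_2$ is a homeomorphism of $W$, so $N(t+B)=t_1+N(B)$, and $\mu$ is translation invariant.

\emph{The ccc property.} Suppose $B_i$, $i<\omega_1$, are pairwise disjoint Borel sets outside $\mathcal J$. Let $(O_k)_{k\in\mathbb N}$ be a base of $W$ consisting of nonempty open sets, and let $E_{i,k}=\{u:(B_i)_u\text{ is comeager in }O_k\}$, a Borel set by (C2). By (C1), $N(B_i)=\bigcup_kE_{i,k}$. Since $\mu(N(B_i))>0$, there are $k_i$ and $n_i\geq1$ with $\mu(E_{i,k_i})>1/n_i$. For uncountably many $i$ the pair $(k_i,n_i)$ is the same pair $(k,n)$. For these $i$ the sets $E_{i,k}$ are pairwise disjoint, because two disjoint sets $(B_i)_u$, $(B_j)_u$ cannot both be comeager in the nonmeager set $O_k$. But $n$ disjoint sets of measure greater than $1/n$ do not fit in a probability space.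
\end{proof}

We need to place disjoint large sets for many such ideals in the same space. The starting point is the opposition between measure and category, in an explicit form. For $r\in2^{\mathbb N}$ and $m\ge1$ let $f_m(r)=\frac1m|\{n<m:r(n)=1\}|$, and put
\begin{align*}
R&=\{r\in2^{\mathbb N}:\lim_mf_m(r)=\tfrac12\},\\
Q&=\{r\in2^{\mathbb N}:\text{for infinitely many $m\geq1$, } r(n)=0\text{ whenever }m\le n<2m\}.
\end{align*}
The set $R=\bigcap_{k\geq1}\bigcup_M\bigcap_{m\ge M}\{r:|f_m(r)-\frac12|\le\frac1k\}$ is Borel, and it has full measure by the strong law of large numbers.

\begin{lemma}\label{lem:RQ}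
$R\cap Q=\emptyset$.
\end{lemma}

\begin{proof}
If $r$ vanishes on $[m,2m)$, then it has as many ones below $2m$ as below $m$, so $f_{2m}(r)=\frac12f_m(r)$. If $r\in R\cap Q$, then along an infinite set of $m$ the left side tends to $\frac12$ and the right side to $\frac14$.
\end{proof}

\begin{example}[Two ideals]\label{ex:two}
The set $Q$ is comeager: for each $M$, the sequences that vanish on $[m,2m)$ for some $m\ge M$ form an open set, and it is dense, because any finite sequence can be extended by zeros. In $2^{\mathbb N}\times2^{\mathbb N}$ consider the Fubini product with measure on the first factor and the one with measure on the second factor. The complement of $R\times Q$ is in the first ideal, since for $r\in R$ its section over $r$ is the meager set $2^{\mathbb N}\setminus Q$. By symmetry the complement of $Q\times R$ is in the second ideal. The sets $R\times Q$ and $Q\times R$ are disjoint by Lemma~\ref{lem:RQ}. What makes this work is that the measure coordinates of one ideal are category coordinates of the other.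
\end{example}

For continuum many ideals we need continuum many sets of measure coordinates. They cannot be pairwise disjoint subsets of a countable set, but finite intersections do no harm, and the branches of the tree $T$ intersect in finite sets. For $x\in2^{\mathbb N}$ let
\[
b_x=\{x|n:n\in\mathbb N\}\subseteq T,\qquad U_x=2^{b_x},\qquad V_x=2^{T\setminus b_x},
\]
so that $Y=U_x\times V_x$ and $G=U_x\times(V_x\times Z)$, and let
\[
\mathcal I_x=\mathcal N(U_x)\otimes\mathcal M(V_x\times Z).
\]
A point $y\in Y$ labels the nodes of $T$ with zeros and ones; reading the labels along $b_x$ gives the sequence $y[x]=(y(x|n))_{n\in\mathbb N}\in2^{\mathbb N}$. Following Example~\ref{ex:two}, the large set for $\mathcal I_x$ should consist of labelings $y$ with $y[x]\in R$ and $y[x']\in Q$ for all $x'\ne x$. The new difficulty is that the second demand consists of uncountably many conditions, and an uncountable intersection of comeager sets need not be comeager. The levels of the tree resolve it: each level is finite and meets every branch, so one can put zeros on all other branches at once. Let $C_x$ be the set of $y\in Y$ such that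
\begin{enumerate}
\item[(a)] $y[x]\in R$;
\item[(b)] for infinitely many $m\ge1$, $y(\sigma)=0$ for all $\sigma\in T\setminus b_x$ with $m\le|\sigma|<2m$, where $|\sigma|$ is the length of $\sigma$.
\end{enumerate}

\begin{lemma}\label{lem:C}
\begin{enumerate}
\item[(i)] $C_x=R_x\times Q_x$, where $R_x\subseteq U_x$ has full measure and $Q_x\subseteq V_x$ is comeager.
\item[(ii)] The sets $C_x$, $x\in2^{\mathbb N}$, are pairwise disjoint.
\item[(iii)] There is a Borel function $c:Y\to2^{\mathbb N}$ with $c(y)=x$ for all $y\in C_x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Condition (a) depends only on the restriction of $y$ to $b_x$. It defines a set $R_x\subseteq U_x$, which corresponds to $R$ under the bijection $n\mapsto x|n$ and so has full measure. Condition (b) depends only on the restriction $v$ of $y$ to $T\setminus b_x$ and defines a set $Q_x=\bigcap_MD_M\subseteq V_x$, where $D_M$ is the set of $v$ for which some $m\ge M$ satisfies the requirement in (b). For fixed $m$ the requirement involves finitely many nodes, so $D_M$ is open. It is dense: a basic open set prescribes $v$ on finitely many nodes, and if $m\ge M$ exceeds their lengths, we are free to set $v(\sigma)=0$ for $m\le|\sigma|<2m$.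

(ii) Let $y\in C_x$ and $x'\ne x$, and pick $d$ with $x'|d\ne x|d$. For $n\ge d$ the node $x'|n$ differs from $x|n$, the only node of $b_x$ of length $n$, so $x'|n\notin b_x$. Hence for each of the infinitely many $m\ge d$ as in (b) we have $y(x'|n)=0$ for $m\le n<2m$. Thus $y[x']\in Q$, so $y[x']\notin R$ by Lemma~\ref{lem:RQ}, and $y\notin C_{x'}$.

(iii) Let $C=\{(y,x):y\in C_x\}\subseteq Y\times2^{\mathbb N}$. The value $y(x|n)$ depends only on $x|n$ and on the labels of $y$ on level $n$, so $(y,x)\mapsto y[x]$ is continuous and (a) is a Borel condition on $(y,x)$. For fixed $m$ the requirement in (b) depends only on $x|2m$ and on the labels of $y$ below level $2m$, so it is clopen in $(y,x)$, and (b) is a Borel condition. Thus $C$ is Borel. By (ii) the projection to $Y$ is injective on $C$. The Lusin--Souslin theorem \cite[15.1]{Kechris} states that the image of a Borel set under a continuous map between Polish spaces is Borel if the map is injective on that set. So the projection $D$ of $C$ is Borel, and $C\cup((Y\setminus D)\times\{0\})$ is a Borel set which is the graph of a function $c:Y\to2^{\mathbb N}$. Having a Borel graph, $c$ is Borel.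
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fibers}]
The ideals $\mathcal I_x$ have the required form with $b=b_x$, and they are invariant ccc $\sigma$-ideals by Lemma~\ref{lem:fubini}. Let $c$ be as in Lemma~\ref{lem:C} and let $B\in\mathcal I_x$ be Borel. For almost every $u\in U_x$ the section $B_u$ is meager in $V_x\times Z$; since $R_x$ has full measure, we can fix such a $u$ in $R_x$. By (C3), for comeager many $v\in V_x$ the section $(B_u)_v$ is meager in $Z$; since $Q_x$ is comeager, (C1) lets us fix such a $v$ in $Q_x$. The point $y=(u,v)$ lies in $C_x$, so $c(y)=x$, and $B_y=(B_u)_v$ is meager.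
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Smaller families of ideals and additivity}\label{sec:more}

Part (2) of the theorem used only the ideals $\mathcal I_x$. So the phenomenon occurs for every family that contains them, in contrast with the countable families of Proposition~\ref{prop:countable}.

\begin{theorem}\label{thm:families}
Let $\mathbb F$ be a family of invariant ccc $\sigma$-ideals on $G\cong2^{\mathbb N}$ with $\mathbb F\supseteq\{\mathcal I_x:x\in2^{\mathbb N}\}$. Then the $\sigma$-ideal generated by the Borel sets in $\bigcap\mathbb F$ is strictly smaller than $\bigcap\mathbb F$, and the coanalytic set $A$ of Section~\ref{sec:glue} witnesses this for all such $\mathbb F$ simultaneously.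
\end{theorem}

\begin{proof}
We have $A\in\mathcal K\subseteq\bigcap\mathbb F$. A member of the generated $\sigma$-ideal is covered by a Borel set in $\bigcap\mathbb F\subseteq\bigcap_x\mathcal I_x$, and by Proposition~\ref{prop:A} the set $A$ has no such cover.
\end{proof}

The \emph{additivity} $\operatorname{add}(\mathcal I)$ of a $\sigma$-ideal $\mathcal I$ is the least cardinality of a subfamily of $\mathcal I$ whose union is not in $\mathcal I$. It is at least $\omega_1$, because $\mathcal I$ is closed under countable unions. For $\mathcal I_{ccc}$ it takes this least value.

\begin{corollary}\label{cor:add}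
In ZFC, $\operatorname{add}(\mathcal I_{ccc})=\omega_1$. More precisely, there are Borel sets $A_\alpha$, $\alpha<\omega_1$, each having $2^{\aleph_0}$ pairwise disjoint translates (hence $A_\alpha\in\mathcal I_{ccc}$), such that $\bigcup_{\alpha<\omega_1}A_\alpha$ belongs to every invariant ccc $\sigma$-ideal but not to $\mathcal I_{ccc}$.
\end{corollary}

\begin{proof}
Let $A$ and $H$ be as in Theorem~\ref{thm:main}. By the Lusin--Sierpi\'nski theorem, every coanalytic set is a union of $\omega_1$ Borel sets; write $A=\bigcup_{\alpha<\omega_1}A_\alpha$ accordingly. Since $A\notin\mathcal I_{ccc}$, it is nonempty, and after adding one point of $A$ to every $A_\alpha$ we may assume that the sets $A_\alpha$ are nonempty. As $A_\alpha\subseteq A$, the translates $t+A_\alpha$, $t\in H$, are pairwise disjoint, and there are $|H|=2^{\aleph_0}$ of them. By Lemma~\ref{lem:borel}, $A_\alpha\in\mathcal I_{ccc}$. The union is $A\in\mathcal K\setminus\mathcal I_{ccc}$, so $\operatorname{add}(\mathcal I_{ccc})\le\omega_1$.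
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kechris}
A. S. Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{slides}
\emph{On Borel sets belonging to every invariant ccc $\sigma$-ideal on $2^{\mathbb N}$},
\texttt{http://www.impan.pl/BC/Arch/2012/SetTheory/Slides/zakrzewski.pdf}.

\end{thebibliography}
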